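\title{A branched cover of the three-sphere that is not topologically equivalent to a quasiregular map}

\begin{abstract}
We construct a branched cover $F\colon\mathbb S^3\to\mathbb S^3$ of degree four such that $g\circ F\circ h$ is not quasiregular for any homeomorphisms $g,h$ of $\mathbb S^3$. The map has the form $F=W\circ\varphi\circ W$, where $W$ is the standard two-to-one winding map and $\varphi$ is an explicit homeomorphism. If $g\circ F\circ h$ were quasiregular, the sphere between the two winding maps would carry a metric in which both of their branch curves have bounded turning and in which a ball contains a bounded number of well separated points. We choose $\varphi$ so that the two curves run through larger and larger grids of common points in transposed orders, which no such metric allows. A gluing construction gives examples of every degree $N\ge4$.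
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\mathbb S^3$ be the unit sphere of $\mathbb C^2$ with its standard Riemannian metric and a fixed orientation. We write $|x-y|$ for the geodesic distance and $B(x,r)$, $\bar B(x,r)$ for open and closed geodesic balls. A \emph{branched cover} $F\colon\mathbb S^3\to\mathbb S^3$ is a continuous map that is open and discrete; discrete means that every fiber consists of isolated points. An open set $U$ is \emph{evenly covered by $F$ with $N$ sheets} if $F^{-1}(U)$ is a disjoint union of $N$ open sets, each mapped homeomorphically onto $U$. We say that $F$ has \emph{degree $N$} if every point of some open dense subset of $\mathbb S^3$ has a neighborhood that is evenly covered with $N$ sheets. Two open dense sets meet, so $N$ is unique. The degree carries no sign here, since the homeomorphisms that we compose with may reverse orientation.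

For open sets $X,Y\subset\mathbb S^3$, a continuous map $f\colon X\to Y$ is \emph{$K$-quasiregular}, where $K\ge1$, if $f\in W^{1,3}_{\mathrm{loc}}$ and
\[
|Df(x)|^3\le K\,J_f(x)\qquad\text{for almost every }x\in X,
\]
where $|Df(x)|$ is the operator norm of the differential and $J_f(x)$ its determinant, both taken with respect to the standard metric and the fixed orientation. The map is \emph{quasiregular} if it is $K$-quasiregular for some $K$. If $Df(x)\ne0$ has singular values $s_1\ge s_2\ge s_3$, the inequality says that $J_f(x)>0$ and $s_1^2\le Ks_2s_3$, hence $s_1\le Ks_3$: infinitesimal balls go to ellipsoids of bounded eccentricity.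

Being a branched cover is a topological property, and it survives composition with homeomorphisms on either side. Quasiregularity depends on the metric. One can therefore ask whether a given branched cover becomes quasiregular in suitable coordinates. If only the domain is reparametrized, the answer can be negative: by a result of Heinonen and Rickman, there is a branched cover $F\colon\mathbb S^3\to\mathbb S^3$ such that $F\circ h$ is not quasiregular for any homeomorphism $h$ of $\mathbb S^3$. Call two maps $F,f\colon\mathbb S^3\to\mathbb S^3$ \emph{topologically equivalent} if $f=g\circ F\circ h$ for some homeomorphisms $g,h$ of $\mathbb S^3$, chosen independently of each other. The following question is stated as open in \cite{RSME}, where the term ``topologically conjugate'' is used for this relation.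

\begin{quote}
\emph{Is every branched cover $F\colon\mathbb S^3\to\mathbb S^3$ topologically equivalent to a quasiregular map?}
\end{quote}

\subsection{First examples}\label{sec:examples}

In degree $1$ the answer is positive. If $F(x)=F(x')$ with $x\ne x'$, the images of disjoint neighborhoods of $x$ and $x'$ meet in a nonempty open set of points with two preimages, which degree $1$ excludes. So $F$ is injective, its image is open and closed, and $F$ is a homeomorphism; then $F^{-1}\circ F$ is the identity.

The simplest map with branching is the \emph{winding map}. For $(\zeta,\omega)\in\mathbb S^3\subset\mathbb C^2$ put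
\[
W(\zeta,\omega)=(\zeta^2/|\zeta|,\omega)\quad(\zeta\ne0),\qquad W(0,\omega)=(0,\omega),\qquad \iota(\zeta,\omega)=(-\zeta,\omega),
\]
and let $S=\{\zeta=0\}$, the circle of fixed points of the rotation $\iota$. The map $W$ is continuous and surjective, and its fibers are the orbits of $\iota$. So $W$ induces a continuous bijection from the compact orbit space $\mathbb S^3/\{1,\iota\}$ onto $\mathbb S^3$, which is a homeomorphism. Orbit maps of finite groups are open, hence $W$ is a branched cover. Moreover $W|_S=\mathrm{id}$, $W^{-1}(S)=S$, and since $\iota$ acts freely off $S$, the restriction $W\colon\mathbb S^3\setminus S\to\mathbb S^3\setminus S$ is a two-fold covering map. Thus $W$ has degree $2$.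

The map $W$ is $4$-quasiregular. In the coordinates $\zeta=\sin t\,e^{i\theta_1}$, $\omega=\cos t\,e^{i\theta_2}$ the metric is $dt^2+\sin^2t\,d\theta_1^2+\cos^2t\,d\theta_2^2$ and $W$ is $(t,\theta_1,\theta_2)\mapsto(t,2\theta_1,\theta_2)$. So off $S$, where $W$ is smooth, $|DW|=2$ and $J_W=2$, and $|DW|^3=4J_W$. A shortest geodesic either lies in $S$, where $W$ is the identity, or meets $S$ in at most two points, so $W$ is $2$-Lipschitz and lies in $W^{1,3}$.

Compositions give more examples. If $\varphi$ is an orientation-preserving diffeomorphism, then $F=W\circ\varphi\circ W$ is Lipschitz, and off the null set $S\cup W^{-1}(\varphi^{-1}(S))$ the chain rule gives $|DF|^3\le64\max|D\varphi|^3$ and $J_F\ge4\min J_\varphi>0$. So $F$ is quasiregular.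

These examples suggest a positive answer. When only $h$ is at our disposal, the target keeps its metric, and subsets of the target determined by $F$ keep their size and shape. When $g$ is free as well, no metric feature of the domain or the target survives, and an obstruction has to come from the topology of $F$ alone.

\subsection{Results}

Such an obstruction exists, and it already occurs for a composition of two winding maps. Let $\mathbf 0=(0,-1)\in S$; this point is the origin of the coordinates used below.

\begin{theorem}\label{thm:main}
There is a homeomorphism $\varphi$ of $\mathbb S^3$, given by \eqref{eq:phi} below, such that $F=W\circ\varphi\circ W$ is a branched cover of degree $4$ with the following property. For all homeomorphisms $g,h$ of $\mathbb S^3$, the map $g\circ F\circ h$ is not quasiregular; it is not even quasiregular in any neighborhood of the point $h^{-1}(\mathbf 0)$.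
\end{theorem}

So the question has a negative answer. Both factors $W\circ\varphi$ and $W$ of $F$ are topologically equivalent to the quasiregular map $W$. Hence the class of branched covers of $\mathbb S^3$ that are topologically equivalent to quasiregular maps is not closed under composition.

\begin{theorem}\label{thm:degrees}
For every $N\ge4$ there is a branched cover $F_N\colon\mathbb S^3\to\mathbb S^3$ of degree $N$ such that $g\circ F_N\circ h$ is not quasiregular for any homeomorphisms $g,h$ of $\mathbb S^3$.
\end{theorem}

Our argument does not settle degrees $2$ and $3$, and we claim nothing about them.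

\subsection{The idea of the proof}

Suppose that $f=g\circ F\circ h$ is quasiregular and factor it as $f=G\circ H$ with $H=W\circ h$ and $G=g\circ W\circ\varphi$. The middle sphere, the target of $H$ and domain of $G$, contains two distinguished circles: $S$, over which $H$ branches, and $S'=\varphi^{-1}(S)$, along which $G$ branches. Each is the image of a round circle under a homeomorphism of the sphere, and neither $g$ nor $h$ affects the way they lie relative to each other.

The standard metric of the middle sphere has no relation to $f$. We replace it by a metric $d$ that measures how far the \emph{image} under $G$ must spread when one travels from one point to another (Section~\ref{sec:setup}). Because $G$ is at most two-to-one, a set of $d$-diameter $D$ contains a bounded number of points with mutual distances at least $\epsilon D$. The main step is that both circles have \emph{bounded turning} for $d$ near $\mathbf 0$: the arc between two points has diameter at most a constant times their distance (Section~\ref{sec:turning}). This combines an analytic fact, that preimages of small balls under $f$ are squeezed between round balls (Section~\ref{sec:round},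 the only place where quasiregularity is used), with a topological one, that two symmetric loops whose feet alternate on the axis of $\iota$ have odd linking number (Section~\ref{sec:linking}). Finally, two arcs of bounded turning that visit many common points in sufficiently different orders force these points to be uniformly separated. We begin with this last, purely combinatorial, step, because it dictates the choice of $\varphi$.

\section{Two orders on a grid}\label{sec:grid}

Let $q\ge3$ and let $P=\{p_{ij}:0\le i,j\le q-1\}$ be a set of $q^2$ points. The points with first index $i$ form the $i$-th \emph{row}. The \emph{row order} lists $P$ by increasing $iq+j$, one row after the other; the \emph{column order} lists it by increasing $jq+i$. For either order, the \emph{interval} between $p$ and $p'$ consists of $p$, $p'$ and the points listed between them. A metric $d$ on $P$ has \emph{$\Lambda$-bounded turning} in an order if $d(s,s')\le\Lambda\,d(p,p')$ whenever $p\ne p'$ and $s,s'$ lie in the interval between $p$ and $p'$. Let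
\[
P^*=\{p_{ij}:1\le i\le q-2\}
\]
be the union of the inner rows; it has $q(q-2)\ge3$ points.

Take $q=3$ and write $ij$ for $p_{ij}$. The two orders are
\[
\begin{array}{ll}
\text{row order:}&00,\ 01,\ 02,\ 10,\ 11,\ 12,\ 20,\ 21,\ 22,\\
\text{column order:}&00,\ 10,\ 20,\ 01,\ 11,\ 21,\ 02,\ 12,\ 22.
\end{array}
\]
The points $11$ and $12$ are neighbors in the row order, so bounded turning in that order alone allows them to be arbitrarily close. In the column order, however, the interval between them is $11,21,02,12$, and therefore $d(02,21)\le\Lambda\,d(11,12)$. Back in the row order, the interval between $02$ and $21$ is $02,10,11,12,20,21$, which contains the whole middle row. Hence $\operatorname{diam}P^*\le\Lambda^2d(11,12)$. One step in one order is a long way in the other, and two changes of order pass from the smallest scale to the largest. The same happens for every $q$, with the same constant.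

\begin{lemma}\label{lem:grid}
Let $q\ge3$ and let $d$ be a metric on $P$ with $\Lambda$-bounded turning in both orders. Then $d(p,p')\ge\Lambda^{-3}\operatorname{diam}P^*$ for all distinct $p,p'\in P$.
\end{lemma}

\begin{proof}
The row interval between $p$ and $p'$ contains two points $p_1,p_2$ that are consecutive in the row order, so $d(p_1,p_2)\le\Lambda\,d(p,p')$.

The column interval between $p_1$ and $p_2$ contains a point $\rho_0$ of row $0$ and a point $\rho_1$ of row $q-1$. To see this, recall that $p_{ij}$ has position $jq+i$ in the column order. If the two points are $p_{ij}$ and $p_{i,j+1}$, then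
\[
jq+i\ \le\ jq+(q-1)\ <\ (j+1)q\ \le\ (j+1)q+i ,
\]
and the two middle numbers are the positions of $p_{q-1,j}$ and $p_{0,j+1}$. If they are $p_{i,q-1}$ and $p_{i+1,0}$ with $0\le i\le q-2$, then
\[
i+1\ \le\ q-1\ <\ (q-1)q\ \le\ (q-1)q+i ,
\]
and the two middle numbers are the positions of $p_{q-1,0}$ and $p_{0,q-1}$. Thus $d(\rho_0,\rho_1)\le\Lambda\,d(p_1,p_2)$.

In the row order, row $0$ precedes $P^*$ and row $q-1$ follows it, so the row interval between $\rho_0$ and $\rho_1$ contains $P^*$. Hence $\operatorname{diam}P^*\le\Lambda\,d(\rho_0,\rho_1)\le\Lambda^3d(p,p')$.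
\end{proof}

Suppose, as a model, that $P\subset\mathbb R^3$ with the Euclidean metric, and let $D=\operatorname{diam}P^*$. By the lemma, the open balls of radius $\frac12\Lambda^{-3}D$ about the points of $P^*$ are disjoint, and they lie in a ball of radius $(1+\frac12\Lambda^{-3})D$. Comparing volumes gives $q(q-2)\le(1+2\Lambda^3)^3$. So for fixed $\Lambda$ the size of the grid is bounded. Both orders are needed for this: the points $p_{ij}=2^{iq+j}$ of the real line have $1$-bounded turning in the row order for every $q$.

\section{The branched cover $F$}\label{sec:map}

We now build $\varphi$ so that $S$ and $\varphi^{-1}(S)$ share a $q\times q$ grid for every $q\ge3$, traverse it in the row and the column order respectively, and so that the grids shrink to $\mathbf 0$. Grids of all sizes are needed because the distortion $K$, and with it the constant $\Lambda$, is not known in advance.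

The stereographic projection
\[
(\zeta,\omega)\longmapsto\frac{(\operatorname{Im}\omega,\operatorname{Re}\zeta,\operatorname{Im}\zeta)}{1-\operatorname{Re}\omega}
\]
identifies $\mathbb S^3$ with $\mathbb R^3\cup\{\infty\}$, the circle $S$ with the $x_1$-axis together with $\infty$, the point $\mathbf 0$ with the origin, and $\iota$ with the half-turn $(x_1,x_2,x_3)\mapsto(x_1,-x_2,-x_3)$.

For $q\ge3$ and $0\le i,j\le q-1$ define the \emph{nodes}
\[
\xi^q_{ij}=2^{-q}\Bigl(1+\frac{iq+j}{4q^2}\Bigr)\in J_q=\bigl[2^{-q},\tfrac54\,2^{-q}\bigr].
\]
The intervals $J_q$ are pairwise disjoint and contained in $(0,1)$. Let $a\colon\mathbb R\to\mathbb R$ vanish on $(-\infty,0]$ and on $[1,\infty)$, satisfy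
\[
a(\xi^q_{ij})=\xi^q_{ji}\qquad\text{for all }q,i,j,
\]
and be affine between consecutive points of the set formed by the nodes and the number $1$. The nodes accumulate only at $0$, and $0\le a\le\frac54 2^{-q}$ on $[0,2^{-q}]$, so $a$ is continuous and bounded. On the nodes $a$ is an involution. Therefore the graph of $a$ and its mirror image in the diagonal,
\[
\Gamma=\{(x,a(x),0):x\in\mathbb R\}\cup\{\infty\},\qquad\Gamma'=\{(a(y),y,0):y\in\mathbb R\}\cup\{\infty\},
\]
both contain the points $P^q_{ij}=(\xi^q_{ij},\xi^q_{ji},0)$. The curve $\Gamma$ visits them by increasing first coordinate, which is the row order, and $\Gamma'$ by increasing second coordinate, which is the column order; see Figure~\ref{fig:curves}. The curves have further common points, which play no role.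

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[thick] (0,0)--(1,3)--(2,6)--(3,1)--(4,4)--(5,7)--(6,2)--(7,5)--(8,8);
\draw[thick,dashed] (0,0)--(3,1)--(6,2)--(1,3)--(4,4)--(7,5)--(2,6)--(5,7)--(8,8);
\fill (0,0) circle (4pt) node[below left] {$P_{00}$};
\fill (1,3) circle (4pt) node[left] {$P_{01}$};
\fill (2,6) circle (4pt) node[above left] {$P_{02}$};
\fill (3,1) circle (4pt) node[below] {$P_{10}$};
\fill (4,4) circle (4pt) node[above left] {$P_{11}$};
\fill (5,7) circle (4pt) node[above] {$P_{12}$};
\fill (6,2) circle (4pt) node[below right] {$P_{20}$};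
\fill (7,5) circle (4pt) node[right] {$P_{21}$};
\fill (8,8) circle (4pt) node[above right] {$P_{22}$};
\end{tikzpicture}
\caption{The case $q=3$ in the $(x_1,x_2)$-plane. The graph $\Gamma$ of $a$ (solid) and its mirror image $\Gamma'$ in the diagonal (dashed) pass through the same nine points $P_{ij}$. The solid curve visits them in the order $00,01,02,10,\dots$, the dashed curve in the order $00,10,20,01,\dots$.}
\label{fig:curves}
\end{figure}

Each of the two curves is carried to a coordinate axis by a shear. Let
\begin{gather*}
\alpha(x_1,x_2,x_3)=(x_1,x_2+a(x_1),x_3),\qquad\beta(x_1,x_2,x_3)=(x_1+a(x_2),x_2,x_3),\\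
\kappa(x_1,x_2,x_3)=(x_2,x_1,x_3).
\end{gather*}
These are homeomorphisms of $\mathbb R^3$; replacing $a$ by $-a$ inverts $\alpha$ and $\beta$. They extend to homeomorphisms of $\mathbb S^3$ fixing $\infty$, and $\alpha(S)=\Gamma$, $\beta\kappa(S)=\Gamma'$. Define
\begin{equation}\label{eq:phi}
\varphi=\kappa^{-1}\circ\beta^{-1}\circ\alpha,\qquad F=W\circ\varphi\circ W,\qquad S'=\varphi^{-1}(S).
\end{equation}
Since $\alpha\varphi^{-1}=\beta\kappa$, the map $\alpha$ carries the pair $(S,S')$ to the pair $(\Gamma,\Gamma')$. Put
\[
p^q_{ij}=(\xi^q_{ij},0,0)=\alpha^{-1}(P^q_{ij}),\qquad A_q=J_q\times\{0\}\times\{0\}\subset S,\qquad A_q'=\varphi^{-1}(A_q)\subset S' .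
\]

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] $\varphi(\mathbf 0)=\mathbf 0$ and $F^{-1}(\mathbf 0)=\{\mathbf 0\}$.
\item[(b)] $\varphi(p^q_{ij})=p^q_{ji}$. Both arcs $A_q$ and $A'_q$ contain all points $p^q_{ij}$, $0\le i,j\le q-1$; these occur in the row order along $A_q$ and in the column order along $A'_q$.
\item[(c)] $F$ is a branched cover of degree $4$, and its fibers have at most $4$ points.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $a(0)=0$, the maps $\alpha,\beta,\kappa$ fix $\mathbf 0$, and $W^{-1}(\mathbf 0)=\{\mathbf 0\}$ because $\mathbf 0\in S$.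

(b) We have $\alpha(p_{ij})=(\xi_{ij},\xi_{ji},0)$, then $\beta^{-1}(\xi_{ij},\xi_{ji},0)=(\xi_{ij}-a(\xi_{ji}),\xi_{ji},0)=(0,\xi_{ji},0)$, and $\kappa^{-1}$ sends this point to $p_{ji}$. Along $A_q$ the points are ordered by $\xi_{ij}$, that is, by $iq+j$. The homeomorphism $\varphi\colon A'_q\to A_q$ sends $p_{ij}$ to $p_{ji}$, so along $A'_q$ they are ordered by $jq+i$.

(c) $F$ is a composition of continuous open maps with fibers of at most $2$, $1$ and $2$ points. Let $D_4=\mathbb S^3\setminus(S\cup W\varphi(S))$, an open set. It is dense: the $W$-preimage of a nonempty open subset of $S\cup W\varphi(S)$ would be a nonempty open subset of $S\cup\varphi(S)\cup\iota\varphi(S)$, a union of three closed nowhere dense sets. A point $y\in D_4$ is not on $S$, so it has two $W$-preimages $y_1,y_2$ and a neighborhood evenly covered by $W$. Since $y\notin W\varphi(S)$, the points $\varphi^{-1}(y_k)$ are not on $S$ and have neighborhoods evenly covered by $W$. A small enough neighborhood of $y$ is then evenly covered by $F$ with $4$ sheets.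
\end{proof}

The identities $\varphi(\mathbf 0)=\mathbf 0$ and $\varphi(p^q_{ij})=p^q_{ji}$ are the only properties of the homeomorphism $\varphi$ that enter the proof. The obstruction sits at $\mathbf 0$, and we prove a local statement, which is also the form needed for Theorem~\ref{thm:degrees}.

\begin{theorem}\label{thm:local}
Let $\Omega\subset\mathbb S^3$ be a connected open set containing $\mathbf 0$, and let $M=F^{-1}(\Omega)$. Let $h\colon X\to M$ and $g\colon\Omega\to Y$ be homeomorphisms, with $X,Y$ open in $\mathbb S^3$. Then $f=g\circ F\circ h\colon X\to Y$ is not quasiregular.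
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:local}]
The degree was computed in Lemma~\ref{lem:F}. Suppose that $g\circ F\circ h$ is quasiregular in an open neighborhood $N$ of $h^{-1}(\mathbf 0)$; the case $N=\mathbb S^3$ is included. The compact set $F(\mathbb S^3\setminus h(N))$ does not contain $\mathbf 0$, because $F^{-1}(\mathbf 0)=\{\mathbf 0\}\subset h(N)$. So a small ball $\Omega$ about $\mathbf 0$ has $M=F^{-1}(\Omega)\subset h(N)$. The restrictions of $h$ to $X=h^{-1}(M)\subset N$ and of $g$ to $\Omega$ contradict Theorem~\ref{thm:local}.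
\end{proof}

Sections~\ref{sec:linking}--\ref{sec:end} prove Theorem~\ref{thm:local}, and Section~\ref{sec:higher} proves Theorem~\ref{thm:degrees}.

\section{Symmetric loops}\label{sec:linking}

We need a way to recognize the cyclic order of four points of $S$ from the three-dimensional space around $S$. The involution provides one. A path $\gamma$ with both ends on $S$ closes up with its mirror image to a \emph{symmetric loop} $\gamma\cdot(\iota\gamma)^{-1}$. The basic picture is a pair of round circles centered on the axis, in orthogonal planes through the axis, whose feet alternate: they form a Hopf link. The lemma below says that this linking persists, modulo $2$, for arbitrary paths.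

We recall the linking number. A \emph{cycle} is a formal integer combination of piecewise smooth paths in $\mathbb S^3$ with vanishing boundary, and $|\lambda|$ is the union of the images of the paths in $\lambda$. The loop $\gamma\cdot(\iota\gamma)^{-1}$ is regarded as the cycle $\gamma-\iota\gamma$. To cycles $\lambda,\mu$ with $|\lambda|\cap|\mu|=\emptyset$ one assigns an integer $\operatorname{lk}(\lambda,\mu)$. It is bilinear and symmetric; it vanishes if $\lambda$ is null-homologous in $\mathbb S^3\setminus|\mu|$; it is invariant under orientation-preserving diffeomorphisms of $\mathbb S^3$; and it equals $\pm1$ if $\lambda$ bounds a smooth embedded disk that $\mu$ meets exactly once, transversally.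

\begin{lemma}\label{lem:link}
Let $z,z',p,p'\in S$ be distinct points such that $z,z'$ separate $p$ from $p'$ on the circle $S$. Let $O\subset\mathbb S^3$ be open and $\iota$-invariant, let $\gamma$ be a path in $O$ from $z$ to $z'$, and let $c$ be a path in $\mathbb S^3\setminus O$ from $p$ to $p'$. Then no power $\lambda^m$, $m\ge1$, of the loop $\lambda=\gamma\cdot(\iota\gamma)^{-1}$ is null-homotopic in $O$.
\end{lemma}

\begin{proof}
Suppose that $\lambda^m$ is null-homotopic in $O$. A path in an open set is homotopic in that set, with fixed endpoints, to a piecewise geodesic path: subdivide it so that each piece lies in a small ball inside the set. Applying such a homotopy to $\gamma$ and its mirror image to $\iota\gamma$, we may assume that $\gamma$ is piecewise smooth. Let $C\subset O$ be a compact $\iota$-invariant set that contains $|\lambda|$ and the image of a null-homotopy of $\lambda^m$. Replace $c$ by a piecewise smooth path with the same endpoints in the open set $\mathbb S^3\setminus C$, and put $\mu=c-\iota c$. Then $|\mu|\cap C=\emptyset$, so $m\lambda$ is null-homologous in $\mathbb S^3\setminus|\mu|$ and $m\operatorname{lk}(\lambda,\mu)=0$.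 We show that $\operatorname{lk}(\lambda,\mu)$ is odd, which is a contradiction.

\emph{The parity does not depend on the paths.} Let $c_1$ be another piecewise smooth path from $p$ to $p'$ that avoids the $\iota$-invariant set $|\lambda|$. Put $\mu_1=c_1-\iota c_1$ and $\nu=c-c_1$, a cycle that avoids $|\lambda|$. The map $\iota$ is an orientation-preserving involution and $\iota\lambda=\iota\gamma-\gamma=-\lambda$, so $\operatorname{lk}(\lambda,\iota\nu)=\operatorname{lk}(\iota\lambda,\nu)=-\operatorname{lk}(\lambda,\nu)$. Since $\mu-\mu_1=\nu-\iota\nu$,
\[
\operatorname{lk}(\lambda,\mu)-\operatorname{lk}(\lambda,\mu_1)=2\operatorname{lk}(\lambda,\nu).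
\]
The roles of the two loops are symmetric, so the parity is also unchanged when $\gamma$ is replaced by another piecewise smooth path from $z$ to $z'$ that avoids $|\mu|$.

\emph{The standard pair.} The rotations $(\zeta,\omega)\mapsto(\zeta,e^{is}\omega)$ preserve $S$ and commute with $\iota$, so we may assume that none of the four points is $\infty$. Let $\gamma_s$ be the half circle from $z$ to $z'$ in the half-plane $\{x_3=0,\ x_2\ge0\}$, and $c_s$ the half circle from $p$ to $p'$ in the half-plane $\{x_2=0,\ x_3\ge0\}$. The symmetric loops $\lambda_s,\mu_s$ are the round circles in the planes $x_3=0$ and $x_2=0$ with diameters $[z,z']$ and $[p,p']$. The planes meet in the axis, where the circles have different points, so the circles are disjoint. The circle $\mu_s$ crosses the plane $x_3=0$ perpendicularly at $p$ and $p'$ and nowhere else, and by the separation hypothesis exactly one of these points lies on the segment $[z,z']$. So $\mu_s$ meets the flat disk bounded by $\lambda_s$ once, transversally, and $\operatorname{lk}(\lambda_s,\mu_s)=\pm1$.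

\emph{Comparison.} The points $p,p'$ lie neither on $|\lambda|\subset O$ nor on $|\lambda_s|$. The union of all lines in $\mathbb R^3$ that join $p$ or $p'$ to a finite point of $|\lambda|\cup|\lambda_s|$ is a countable union of Lipschitz images of planar sets, so it has measure zero. For a point $w$ outside it, the broken line $c_1$ from $p$ through $w$ to $p'$ avoids $|\lambda|\cup|\lambda_s|$, and so does $\iota c_1$. Now pass through the pairs $(\gamma,c)$, $(\gamma,c_1)$, $(\gamma_s,c_1)$, $(\gamma_s,c_s)$. In each pair the two symmetric loops are disjoint, and each step changes one path, so the parity is constant. It is odd for the last pair.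
\end{proof}

The separation hypothesis cannot be dropped: if $[z,z']$ and $[p,p']$ are disjoint segments, $\lambda_s$ contracts in the open half-space $O$ bounded by a plane $x_1=\mathrm{const}$ between them.

\section{Tools from topology and analysis}\label{sec:tools}

A \emph{continuum} is a nonempty compact connected set; it is \emph{nondegenerate} if it has more than one point, and then it is infinite. We use two standard facts. In a compact Hausdorff space, every component is the intersection of the clopen sets that contain it. In a compact metric space, every sequence of continua has a subsequence that converges in the Hausdorff metric, and the limit is a continuum. A continuous map is \emph{proper} if preimages of compact sets are compact; proper maps between open subsets of $\mathbb S^3$ are closed.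

\begin{lemma}\label{lem:top}
Let $f\colon X\to Y$ be a continuous, open, proper and surjective map between open subsets of $\mathbb S^3$.
\begin{enumerate}
\item[(a)] If $U\subset Y$ is open and connected, every component of $f^{-1}(U)$ maps onto $U$.
\item[(b)] If $\Sigma\subset Y$ is a continuum, every component of $f^{-1}(\Sigma)$ maps onto $\Sigma$.
\item[(c)] If $E$ is a continuum in $\mathbb S^3$ and $V$ is a nonempty relatively open proper subset of $E$, every component of $E\setminus V$ meets $\overline V$.
\item[(d)] If $X'\subset\mathbb S^3$ is open and connected and $\mathfrak B\subset X'$ is a union of one or two closed balls of radius less than $\frac1{10}$, then $X'\setminus\mathfrak B$ is path connected.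
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A component $C$ is open and relatively closed in $f^{-1}(U)$, and $f\colon f^{-1}(U)\to U$ is open and closed. So $f(C)$ is a nonempty clopen subset of $U$.

(b) The set $f^{-1}(\Sigma)$ is compact and $f\colon f^{-1}(\Sigma)\to\Sigma$ is open. So a nonempty clopen subset of $f^{-1}(\Sigma)$ has compact, relatively open image, which is all of $\Sigma$. Let $C$ be a component and $y\in\Sigma$. The clopen sets containing $C$ form a family closed under finite intersections, and each meets the compact set $f^{-1}(y)$. Hence their intersection $C$ meets $f^{-1}(y)$.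

(c) Suppose that a component $Q$ of the compact set $E\setminus V$ misses the compact set $\overline V\setminus V$. Then some clopen subset $Q'\supset Q$ of $E\setminus V$ misses $\overline V\setminus V$. The set $Q'$ is compact, and it is relatively open in $E\setminus\overline V$, hence in $E$. It is nonempty and misses $V\ne\emptyset$, which contradicts the connectedness of $E$.

(d) First let $X'=\mathbb S^3$. The complement of one closed ball is an open ball. If two balls have a common point, project stereographically from it: the complement of each ball becomes an open Euclidean ball or an open half-space, and the intersection of two such sets is convex. If the balls are disjoint, project from the center of the first: the complement of $\mathfrak B$ becomes an open Euclidean ball with a closed ball removed, and each of its points is joined along a ray from the center of the removed ball to a slightly larger concentric sphere. In general, $X'\setminus\mathfrak B\ne\emptyset$, since otherwise $X'=\mathfrak B$ would be a clopen proper subset of $\mathbb S^3$. The Mayer--Vietoris sequence of the open cover $\mathbb S^3=X'\cup(\mathbb S^3\setminus\mathfrak B)$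 contains
\[
0=H_1(\mathbb S^3)\to\tilde H_0(X'\setminus\mathfrak B)\to\tilde H_0(X')\oplus\tilde H_0(\mathbb S^3\setminus\mathfrak B)=0 . \qedhere
\]
\end{proof}

The analytic tool is a lower bound for the conformal energy needed to separate two continua that are close relative to their size. The \emph{$3$-modulus} of a family of curves in $\mathbb R^3$ is the infimum of $\int\rho^3$ over all Borel functions $\rho\ge0$ with $\int_\gamma\rho\,ds\ge1$ for every rectifiable curve $\gamma$ of the family. The space $\mathbb R^3$ is a \emph{Loewner space} \cite[Theorem~8.2]{Heinonen}: for every $\tau>0$ there is $m(\tau)>0$ such that, for all disjoint nondegenerate continua $E,Q\subset\mathbb R^3$ with $\operatorname{dist}(E,Q)\le\tau\min(\operatorname{diam}E,\operatorname{diam}Q)$, the curves joining $E$ to $Q$ have $3$-modulus at least $m(\tau)$.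

\begin{lemma}\label{lem:loewner}
There is $m_0>0$ with the following property. Let $E,Q\subset\mathbb S^3$ be disjoint nondegenerate continua with $\operatorname{dist}(E,Q)\le\min(\operatorname{diam}E,\operatorname{diam}Q)$, and let $v\in W^{1,3}(\mathbb S^3)$ be continuous with $v\ge1$ on $E$ and $v\le0$ on $Q$. Then $\int_{\mathbb S^3}|\nabla v|^3\ge m_0$.
\end{lemma}

\begin{proof}
To transfer the problem to $\mathbb R^3$ with controlled distortion we pass to small subcontinua. Let $\delta=\min(\operatorname{diam}E,\operatorname{diam}Q)\le\pi$ and $s=\delta/100<\frac12$, and let $e\in E$, $e'\in Q$ realize the distance, so that $|e-e'|\le100s$. Since $\operatorname{diam}E>2s$, the set $V=E\setminus\bar B(e,s)$ is nonempty. By Lemma~\ref{lem:top}(c) the component $E_1$ of $E\cap\bar B(e,s)$ containing $e$ meets $\overline V$, hence the sphere $\partial B(e,s)$, and $\operatorname{diam}E_1\ge s$. In the same way we get $e'\in Q_1\subset Q\cap\bar B(e',s)$ with $\operatorname{diam}Q_1\ge s$.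

Two balls of radius $1$ have total volume at most $8\pi/3<2\pi^2=\operatorname{vol}\mathbb S^3$, so there is a point $o$ with $|o-e|\ge1$ and $|o-e'|\ge1$. Then $E_1\cup Q_1$ misses $B(o,\frac12)$. The stereographic projection $\sigma$ from $o$ satisfies $|\sigma u-\sigma u'|=2|u-u'|_c/(|u-o|_c\,|u'-o|_c)$, where $|\cdot|_c$ is the chordal distance. For $u,u'\notin B(o,\frac12)$ we have $2\sin\frac14\le|u-o|_c\le2$ and $\frac2\pi|u-u'|\le|u-u'|_c\le|u-u'|$, so
\[
\tfrac1\pi|u-u'|\le|\sigma u-\sigma u'|\le\bigl(2\sin^2\tfrac14\bigr)^{-1}|u-u'|\le9|u-u'| .
\]
Thus $\sigma E_1,\sigma Q_1$ have diameters at least $s/\pi$ and distance at most $900s$, and the curves joining them have modulus at least $m_0=m(900\pi)$.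

The function $w=v\circ\sigma^{-1}$ is continuous, lies in $W^{1,3}_{\mathrm{loc}}(\mathbb R^3)$, and $\int_{\mathbb R^3}|\nabla w|^3=\int_{\mathbb S^3}|\nabla v|^3$, because a conformal factor scales $|\nabla v|^3$ and the volume element by reciprocal amounts. Let $w_k$ be the convolutions of $w$ with standard mollifiers. They are smooth, converge to $w$ locally uniformly, and $\|\nabla w_k\|_{L^3}\le\|\nabla w\|_{L^3}$. Given $\varepsilon\in(0,\frac12)$, for large $k$ we have $w_k\ge1-\varepsilon$ on $\sigma E_1$ and $w_k\le\varepsilon$ on $\sigma Q_1$, so $\rho=|\nabla w_k|/(1-2\varepsilon)$ has integral at least $1$ along every rectifiable curve joining the two sets. Hence $m_0\le(1-2\varepsilon)^{-3}\int|\nabla v|^3$, and we let $\varepsilon\to0$. (Instead of smoothing one may apply Fuglede's theorem \cite[28.2]{Vaisala}.)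
\end{proof}

\section{The factorization and the metric $d$}\label{sec:setup}

From here to the end of Section~\ref{sec:end} we are in the situation of Theorem~\ref{thm:local} and \emph{assume that $f=g\circ F\circ h\colon X\to Y$ is $K$-quasiregular}. The statements of the present section do not use this assumption.

\subsection{The middle space}

Let $Z=(W\varphi)^{-1}(\Omega)$, so that $M=W^{-1}(Z)$, and put
\[
H=W\circ h\colon X\to Z,\qquad G=g\circ W\circ\varphi\colon Z\to Y,\qquad f=G\circ H .
\]
The maps $H,G,f$ are continuous, open, proper and surjective, because $W$ keeps these properties when restricted to the full preimage of an open set. The sets $M$ and $\varphi(Z)=W^{-1}(\Omega)$ are $\iota$-invariant, so we have involutions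
\[
\iota_X=h^{-1}\iota h\ \text{ on }X,\qquad\iota_Z=\varphi^{-1}\iota\varphi\ \text{ on }Z .
\]
The fibers of $H$ are the orbits of $\iota_X$, the fibers of $G$ are the orbits of $\iota_Z$, and the fibers of $f$ have at most $4$ points. Put $A=S\cap Z$ and $A'=S'\cap Z$. Then $A'=\operatorname{Fix}(\iota_Z)$. Since $W|_S=\mathrm{id}$ and $W^{-1}(S)=S$, we have $S\cap M=A=W^{-1}(A)$. Hence $\operatorname{Fix}(\iota_X)=h^{-1}(A)=H^{-1}(A)$, and on this set $H=h$ is a bijection onto $A$. By Lemma~\ref{lem:top}(a), each component of $M=F^{-1}(\Omega)$ contains a point of $F^{-1}(\mathbf 0)=\{\mathbf 0\}$. So $M$, $X$ and $Z=W(M)$ are connected; this is where the connectedness of $\Omega$ is used.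

\begin{lemma}\label{lem:lift}
Every path $\lambda\colon[0,1]\to Z$ lifts through $H$ to a path that starts at a prescribed point $x\in H^{-1}(\lambda(0))$.
\end{lemma}

\begin{proof}
The set $\{s:\lambda(s)\notin A\}$ is a disjoint union of relatively open intervals. On each of them lift $\lambda$ through the two-fold covering $X\setminus\operatorname{Fix}(\iota_X)\to Z\setminus A$, starting at $x$ on the interval that contains $0$, if there is one. For $\lambda(s)\in A$ take the unique preimage. Continuity must be checked only at a parameter $s_0$ with $\lambda(s_0)\in A$. Let $x_0$ be the preimage of $\lambda(s_0)$ and $N$ an open neighborhood of $x_0$. As $H$ is closed, $Z\setminus H(X\setminus N)$ is an open neighborhood of $\lambda(s_0)$ whose preimage lies in $N$. So the lift is in $N$ for $s$ near $s_0$.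
\end{proof}

\subsection{Preimages of balls}

The only metric information attached to $f$ is the standard metric on $X$ and on $Y$. The sets that connect the two are the components of preimages of balls. Let $o=g(\mathbf 0)=G(\mathbf 0)$ and fix $R_0\in(0,\frac14)$ with $\bar B(o,4R_0)\subset Y$. Put
\[
X_1=f^{-1}(B(o,R_0)),\qquad Z_1=G^{-1}(B(o,R_0)),\qquad X_2=f^{-1}(\bar B(o,2R_0)).
\]
The set $X_2$ is compact, and $\mathbf 0\in Z_1$. For $x\in X_1$, $z\in Z_1$ and $0<r\le R_0$ let $U(x,r)$ be the component of $f^{-1}(B(f(x),r))$ containing $x$, let $U_Z(z,r)$ be the component of $G^{-1}(B(G(z),r))$ containing $z$, and let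
\[
t(x,r)=\sup_{x'\in U(x,r)}|x-x'|>0 .
\]
These sets are open and increase with $r$, and $\overline{U(x,r)}\subset X_2$. Since $f\iota_X=f$, we have $\iota_XU(x,r)=U(\iota_Xx,r)$. Since $G\iota_Z=G$, the set $U_Z(z,r)$ is $\iota_Z$-invariant if $z\in A'$.

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(a)] If $x\in X_1$ and $z=H(x)$, then $H^{-1}(U_Z(z,r))=U(x,r)\cup U(\iota_Xx,r)$ for $0<r\le R_0$.
\item[(b)] $\sup_{x\in X_1}t(x,r)\to0$ as $r\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B=B(f(x),r)$. The set $U_Z(z,r)$ is clopen in $G^{-1}(B)$, so $H^{-1}(U_Z(z,r))$ is clopen in $H^{-1}(G^{-1}(B))=f^{-1}(B)$ and is a union of components of $f^{-1}(B)$. It contains $x$ and $\iota_Xx$, and by Lemma~\ref{lem:top}(a) each of its components maps onto $U_Z(z,r)$ and so contains one of these two points.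

(b) Otherwise there are $\varepsilon>0$, $r_k\to0$ and $x_k\in X_1$ with $t(x_k,r_k)\ge\varepsilon$. The continua $E_k=\overline{U(x_k,r_k)}\subset X_2$ have diameter at least $\varepsilon$, and $\operatorname{diam}f(E_k)\le2r_k$. A Hausdorff limit of a subsequence is a continuum of diameter at least $\varepsilon$ on which $f$ is constant. This is impossible because the fibers are finite.
\end{proof}

\subsection{The metric}

The pullback $|G(z)-G(z')|$ of the metric of $Y$ is not a metric on $Z$, since it does not distinguish $z$ from $\iota_Zz$. To tell the sheets apart we require the two points to be joined inside $Z$. For $z,z'\in Z$ let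
\[
d(z,z')=\inf\{\operatorname{diam}G(E):E\subset Z\text{ a continuum containing }z\text{ and }z'\}.
\]
Such continua exist because $Z$ is open and connected. As an illustration, replace $G$ by $W$ on $\mathbb S^3$ and let $\rho>0$ be the distance from $z$ to $S$, which is also the distance from $W(z)$ to $S$. Then $d(z,\iota z)=\rho$. Indeed, the ball $B(W(z),\rho)$ misses $S$ and is evenly covered, with $z$ and $\iota z$ in different sheets, so $d\ge\rho$; and a shortest geodesic from $z$ to $S$ together with its mirror image is mapped onto a geodesic of length $\rho$.

\begin{lemma}\label{lem:d}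
The function $d$ is a metric on $Z$, it is continuous on $Z\times Z$, and $d(z,z')\ge|G(z)-G(z')|$. For $z\in Z_1$, $z'\in Z$ and $0<r\le R_0$,
\begin{equation}\label{eq:dballs}
d(z,z')<r\ \Longrightarrow\ z'\in U_Z(z,r)\ \Longrightarrow\ d(z,z')\le2r .
\end{equation}
\end{lemma}

\begin{proof}
Symmetry, $d(z,z)=0$ and the lower bound follow from the definition. The union of two continua with a common point is a continuum, and diameters of intersecting sets add at most; this gives the triangle inequality.

For continuity, the triangle inequality gives $|d(z,z')-d(w,w')|\le d(z,w)+d(z',w')$. For $w$ near $z$ the ball $\bar B(z,|z-w|)\subset Z$ is a continuum containing $z$ and $w$, and the diameter of its image tends to $0$ as $w\to z$.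

Suppose that $d(z,z')=0$, and take continua $E_k\ni z,z'$ with $\operatorname{diam}G(E_k)\to0$. For large $k$ they lie in the compact preimage of a small closed ball about $G(z)$. A Hausdorff limit is a continuum containing $z,z'$ on which $G$ is constant, and so it is a single point.

If $d(z,z')<r$, some continuum $E\ni z,z'$ has $\operatorname{diam}G(E)<r$; it is a connected subset of $G^{-1}(B(G(z),r))$ containing $z$, so $E\subset U_Z(z,r)$. If $z'\in U_Z(z,r)$, the image of a path from $z$ to $z'$ in $U_Z(z,r)$ is a continuum mapped into $B(G(z),r)$.
\end{proof}

By \eqref{eq:dballs} the sets $U_Z(z,r)$ play the role of balls for $d$.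

\section{Preimages of balls are nearly round}\label{sec:round}

A priori $U(x,r)$ is just a connected open set, with no control on its topology. By definition it lies in the round ball $\bar B(x,t(x,r))$. The next lemma says that this ball lies in $U(x,C_0r)$, so that the sets $U(x,r)$ are interlaced with round balls. The constant must depend on $K$: for the linear map $\operatorname{diag}(1,1,1/K)$ of $\mathbb R^3$, the preimage of $B(0,r)$ is an ellipsoid with $t=Kr$, and the image of $\bar B(0,Kr)$ reaches distance $Kr$.

\begin{lemma}\label{lem:round}
There are $C_0>1$ and $r_0>0$ with $C_0r_0<R_0/2$ such that for all $x\in X_1$ and $0<r<r_0$ we have $t(x,r)<\frac1{10}$ and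
\[
U(x,r)\subset\bar B(x,t(x,r))\subset U(x,C_0r).
\]
\end{lemma}

\begin{proof}
Choose $c_1\in(0,\frac1{10})$ smaller than $\operatorname{dist}(X_2,\mathbb S^3\setminus X)$ (no condition if $X=\mathbb S^3$) and such that $u,u'\in X_2$ and $|u-u'|<c_1$ imply $|f(u)-f(u')|<R_0/2$. Let $x\in X_1$, $r>0$, $L>1$ satisfy $Lr<R_0/2$ and $t=t(x,r)\le c_1$. Then $\bar B(x,t)\subset X$. Put $y=f(x)$ and suppose that
\begin{equation}\label{eq:notround}
f(\bar B(x,t))\not\subset B(y,Lr).
\end{equation}
We bound $L$ in terms of $K$. The failure \eqref{eq:notround} produces two continua that are close relative to their size, while $f$ pulls back a function of small energy that separates them.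

\emph{Two continua.} Let $V=U(x,Lr)$, so that $\overline V\subset X_2$. We have $f(\partial V)\subset\partial B(y,Lr)$: a point of $\partial V$ mapped into $B(y,Lr)$ would have a connected neighborhood in $f^{-1}(B(y,Lr))$ meeting $V$, and would belong to the open set $V$. The continuum $E=\overline{U(x,r)}$ contains $x$, is mapped into $\bar B(y,r)$, and so lies in $V$; also $\operatorname{diam}E\ge t$. By \eqref{eq:notround} there is $w\in\bar B(x,t)\setminus V$. Let $Q$ be the component of $\mathbb S^3\setminus V$ containing $w$. By Lemma~\ref{lem:top}(c) there is a point $u\in Q\cap\partial V$.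

We claim that $\operatorname{diam}Q\ge c_1$. The ball $\bar B(y,Lr)$ lies in $B(o,\frac32R_0)$. The compact set $\Sigma=\bar B(o,2R_0)\setminus B(y,Lr)$ is connected: the ball $\bar B(o,2R_0)$ has radius less than $\pi/2$ and is convex, so each point of $\Sigma$ is joined in $\Sigma$ to the sphere $\partial B(y,Lr)$ along the geodesic toward $y$. Moreover $f(u)\in\Sigma$. By Lemma~\ref{lem:top}(b) the component $Q_0$ of $f^{-1}(\Sigma)\subset X_2$ containing $u$ maps onto $\Sigma$. It is disjoint from $V$ and meets $Q$, so $Q_0\subset Q$. Take $u'\in Q_0$ with $|f(u')-o|=2R_0$. Then $|f(u')-f(u)|>R_0/2$, so $|u-u'|\ge c_1$, which proves the claim.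

Now $E\cap Q=\emptyset$ and $\operatorname{dist}(E,Q)\le|x-w|\le t\le\min(\operatorname{diam}E,\operatorname{diam}Q)$, so Lemma~\ref{lem:loewner} applies to $E$ and $Q$.

\emph{The test function.} On $V$ let $\ell=|f-y|<Lr$ and $\ell_r=\max(\ell,r)$, and define
\[
v=\frac{\log(Lr/\ell_r)}{\log L}\ \text{ on }V,\qquad v=0\ \text{ on }\mathbb S^3\setminus V .
\]
Since $\ell\to Lr$ at $\partial V$, the function $v$ is continuous; $v=1$ on $E$ and $v=0$ on $Q$. To avoid any regularity question at $\partial V$, let $v_\varepsilon=(v-\varepsilon)_+/(1-\varepsilon)$ for $0<\varepsilon<1$. It has the same values on $E$ and $Q$ and is supported in the compact set $\{v\ge\varepsilon\}\subset V$. On the open set $\{\ell<r\}$ the function $\ell_r$ is constant. On the open set $\{\ell>0\}$ the function $\ell$ is the composition of $f$ with the distance to $y$, which is smooth on $B(y,Lr)\setminus\{y\}$ with gradient of norm $1$; so there $\ell\in W^{1,3}_{\mathrm{loc}}$ and $|\nabla\ell|\le|Df|$. Truncation preserves $W^{1,3}_{\mathrm{loc}}$, with $\nabla\ell_r=1_{\{\ell>r\}}\nabla\ell$ almost everywhere. Applying the chain rule and truncating once more, we get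 $v_\varepsilon\in W^{1,3}(\mathbb S^3)$ and
\[
|\nabla v_\varepsilon|\le\frac1{1-\varepsilon}\,\frac{1_{\{r<\ell<Lr\}}}{\ell\,\log L}\,|Df|\qquad\text{almost everywhere on }V .
\]

\emph{Change of variables.} For every Borel function $\rho\ge0$ on $B(y,Lr)$,
\begin{equation}\label{eq:area}
\int_V\rho(f)\,J_f\le\int_{B(y,Lr)}\rho(y')\,\#\bigl(f^{-1}(y')\cap V\bigr)\,dy'\le4\int_{B(y,Lr)}\rho .
\end{equation}
Indeed, in stereographic coordinates (from $w\notin V$ in the domain, from the antipode of $y$ in the target) $f|_V$ is a $W^{1,3}_{\mathrm{loc}}$ map between open subsets of $\mathbb R^3$. By the Lusin-type approximation of Sobolev functions by $C^1$ functions \cite[\S6.6]{EG}, $V$ is, up to a null set, a countable disjoint union of measurable sets $V_k$ such that on $V_k$ the map $f$ and its differential agree with a $C^1$ map and its differential. The area formula gives $\int_{V_k}\rho(f)|J_f|=\int\rho(y')\,\#(f^{-1}(y')\cap V_k)\,dy'$, first in coordinates and then, absorbing the density of the spherical volume into $\rho$, on the sphere. Since $J_f\ge0$ almost everywhere, summation over $k$ gives the first inequality, and the bound on the fibers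 gives the second.

\emph{The estimate.} A geodesic sphere of radius $s$ has area $4\pi\sin^2s\le4\pi s^2$. By Lemma~\ref{lem:loewner}, quasiregularity and \eqref{eq:area},
\begin{align*}
m_0\le\int|\nabla v_\varepsilon|^3&\le\frac{K}{(1-\varepsilon)^3(\log L)^3}\int_V\frac{1_{\{r<\ell<Lr\}}}{\ell^3}\,J_f\\
&\le\frac{4K}{(1-\varepsilon)^3(\log L)^3}\int_r^{Lr}\frac{4\pi\sin^2s}{s^3}\,ds\le\frac{16\pi K}{(1-\varepsilon)^3(\log L)^2}.
\end{align*}
Letting $\varepsilon\to0$ gives $L\le L_0=\exp\sqrt{16\pi K/m_0}$.

Fix $C_0>L_0$ and use Lemma~\ref{lem:U}(b) to choose $r_0$ with $C_0r_0<R_0/2$ and $t(x,r)\le c_1$ for all $x\in X_1$, $r<r_0$. Then \eqref{eq:notround} fails for $L=C_0$, so the connected set $\bar B(x,t)\ni x$ lies in $f^{-1}(B(y,C_0r))$, hence in $U(x,C_0r)$.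
\end{proof}

\section{Bounded turning of the two branch curves}\label{sec:turning}

Round balls have two properties that we can now transfer to the sets $U(x,r)$ at the price of a factor $C_0$ each. A ball is contractible, so loops in $U(x,r)$ contract in $U(x,C_0r)$. The complement of a ball is connected, so points outside $U(x,C_0^2r)$ can be joined outside $U(x,C_0r)$. If two points $z,z'$ of an axis were close while both arcs between them went far away, these two properties would produce exactly the configuration that Lemma~\ref{lem:link} forbids.

For the curve $A$ the involution $\iota_X$ acts on $X$, where the round balls are, and the argument is direct. For $A'$ the involution $\iota_Z$ acts on $Z$, where no round balls are available. The symmetric loop has to be lifted to $X$ through $H$, and its lift need not be closed, but the lift of its square is. This is why Lemma~\ref{lem:link} allows powers and Lemma~\ref{lem:top}(d) allows two balls.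

\begin{lemma}\label{lem:turn}
Let $(T,\hat T)$ be $(A,S)$ or $(A',S')$. Let $z\ne z'$ be points of $T\cap Z_1$ with $d(z,z')<r<r_0/C_0$, and let $p,p'\in T$ be separated by $z,z'$ on the circle $\hat T$. Then $p$ or $p'$ lies in $U_Z(z,C_0^2r)$.
\end{lemma}

\begin{proof}
Note that $C_0r<r_0$ and $C_0^2r<R_0$, so Lemma~\ref{lem:round} applies to the radii $r$ and $C_0r$. By \eqref{eq:dballs}, $z'\in U_Z(z,r)$. Suppose that $p,p'\notin U_Z(z,C_0^2r)$.

\emph{The case $T=A$.} Let $x,x',\tilde p,\tilde p'\in\operatorname{Fix}(\iota_X)$ be the unique $H$-preimages of $z,z',p,p'$. As $\iota_Xx=x$, the sets $U(x,s)$, $s\le R_0$, are $\iota_X$-invariant, and $H^{-1}(U_Z(z,s))=U(x,s)$ by Lemma~\ref{lem:U}(a). So $x'\in U(x,r)$ and $\tilde p,\tilde p'\notin U(x,C_0^2r)$. Let $O=U(x,C_0r)$, and let $\gamma$ be a path in $U(x,r)$ from $x$ to $x'$. The loop $\gamma\cdot(\iota_X\gamma)^{-1}$ lies in $U(x,r)\subset\bar B(x,t(x,r))\subset O$, so it is null-homotopic in $O$. The ball $\mathfrak B=\bar B(x,t(x,C_0r))$ satisfies $O\subset\mathfrak B\subset U(x,C_0^2r)$, so by Lemma~\ref{lem:top}(d) there is a path $c$ in $X\setminus\mathfrak B\subset X\setminus O$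 from $\tilde p$ to $\tilde p'$. Transport everything by $h$. Since $\iota h=h\iota_X$, the open set $h(O)$ is $\iota$-invariant and $h$ carries the loop to $h\gamma\cdot(\iota h\gamma)^{-1}$. Since $h=H$ on $\operatorname{Fix}(\iota_X)$, the paths $h\gamma$ and $hc$ join $z$ to $z'$ and $p$ to $p'$. This contradicts Lemma~\ref{lem:link} with $m=1$.

\emph{The case $T=A'$.} The sets $U_Z(z,r)$ and $O=U_Z(z,C_0r)$ are $\iota_Z$-invariant because $z\in A'$. Let $\gamma$ be a path in $U_Z(z,r)$ from $z$ to $z'$, and let $\lambda=\gamma\cdot(\iota_Z\gamma)^{-1}$, a loop in $U_Z(z,r)$ based at $z$. Fix $x\in H^{-1}(z)\subset X_1$ and lift $\lambda$ to a path $\tilde\lambda$ from $x$ by Lemma~\ref{lem:lift}. It lies in $f^{-1}(B(f(x),r))$, hence in $U(x,r)$, and ends at $x$ or at $\iota_Xx$. If it ends at $x$, let $\nu=\tilde\lambda$ and $m=1$. If it ends at $\iota_Xx\ne x$, let $\nu=\tilde\lambda\cdot\iota_X\tilde\lambda$ and $m=2$; in this case $\iota_Xx\in U(x,r)$, so $\iota_XU(x,r)=U(\iota_Xx,r)=U(x,r)$. In both cases $\nu$ is a loop in $U(x,r)$ with $H\nu=\lambda^m$. It contracts in the ball $\bar B(x,t(x,r))\subset U(x,C_0r)$, and $H$ maps $U(x,C_0r)$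 into $O$ by Lemma~\ref{lem:U}(a). So $\lambda^m$ is null-homotopic in $O$.

Let $\mathfrak B=\bar B(x,t(x,C_0r))\cup\bar B(\iota_Xx,t(\iota_Xx,C_0r))$. Lemmas~\ref{lem:U}(a) and~\ref{lem:round} give
\begin{align*}
H^{-1}(O)&=U(x,C_0r)\cup U(\iota_Xx,C_0r)\subset\mathfrak B,\\
\mathfrak B&\subset U(x,C_0^2r)\cup U(\iota_Xx,C_0^2r)=H^{-1}(U_Z(z,C_0^2r)).
\end{align*}
Choose $\tilde p\in H^{-1}(p)$ and $\tilde p'\in H^{-1}(p')$; they are not in $\mathfrak B$. By Lemma~\ref{lem:top}(d) there is a path $\tilde c$ in $X\setminus\mathfrak B$ from $\tilde p$ to $\tilde p'$, and $c=H\tilde c$ is a path in $Z\setminus O$ from $p$ to $p'$. Transport everything by $\varphi$. Since $\iota\varphi=\varphi\iota_Z$, the open set $\varphi(O)$ is $\iota$-invariant and $\varphi\lambda=\varphi\gamma\cdot(\iota\varphi\gamma)^{-1}$. The homeomorphism $\varphi\colon S'\to S$ preserves the separation of the four points. As $(\varphi\lambda)^m$ is null-homotopic in $\varphi(O)$, this contradicts Lemma~\ref{lem:link}.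
\end{proof}

Lemma~\ref{lem:turn} does not say which of the two arcs between $z$ and $z'$ stays close. We decide this with a fixed reference point on each circle. Fix $s>0$ so small that $a_*=(-s,0,0)$ and $a'_*=\varphi^{-1}(a_*)$ lie in $Z$. Then $a_*\in A$, $a'_*\in A'$, both differ from $\mathbf 0$, and $a_*\notin A_q$, $a'_*\notin A'_q$ for all $q$. Let
\[
d_*=\min\bigl(d(\mathbf 0,a_*),d(\mathbf 0,a'_*)\bigr)>0,\qquad\Lambda=8C_0^2 .
\]
The arcs $A_q$ and $A'_q=\varphi^{-1}(A_q)$ converge to $\mathbf 0\in Z_1$. So for large $q$ they lie in $Z_1$, and $\delta_q=\sup\{d(\mathbf 0,z):z\in A_q\cup A'_q\}$ tends to $0$ by the continuity of $d$. Call $q$ \emph{large} if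
\begin{equation}\label{eq:large}
A_q\cup A'_q\subset Z_1,\qquad4C_0\delta_q<r_0,\qquad16C_0^2\delta_q<d_* .
\end{equation}

\begin{proposition}\label{prop:turn}
Let $q$ be large. If $z\ne z'$ are points of $A_q$ and $w,w'$ lie in the closed subarc of $A_q$ between them, then $d(w,w')\le\Lambda\,d(z,z')$. The same holds for $A'_q$.
\end{proposition}

\begin{proof}
Let $(T,\hat T,T_q,b_*)$ be $(A,S,A_q,a_*)$ or $(A',S',A'_q,a'_*)$. Put $r=2d(z,z')$, so that $d(z,z')<r\le4\delta_q<r_0/C_0$. By \eqref{eq:dballs} and \eqref{eq:large}, points of $U_Z(z,C_0^2r)$ are at distance at most $2C_0^2r\le8C_0^2\delta_q<\frac12d_*$ from $z$, whereas $d(z,b_*)\ge d_*-\delta_q>\frac12d_*$. So $b_*\notin U_Z(z,C_0^2r)$. The open subarc of $T_q$ between $z$ and $z'$ is one component of $\hat T\setminus\{z,z'\}$, and $b_*\notin T_q$ lies in the other. For $w$ in the open subarc, Lemma~\ref{lem:turn} gives $w\in U_Z(z,C_0^2r)$, hence $d(z,w)\le2C_0^2r=4C_0^2d(z,z')$. This bound also holds for $w=z$ and $w=z'$. The triangle inequality through $z$ finishes the proof.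
\end{proof}

\section{End of the proof of Theorem~\ref{thm:local}}\label{sec:end}

Let $q$ be large and $P=\{p^q_{ij}\}\subset A_q\cap A'_q$. By Lemma~\ref{lem:F}(b) and Proposition~\ref{prop:turn}, the metric $d$ on $P$ has $\Lambda$-bounded turning in the row order and in the column order. With $D=\operatorname{diam}_dP^*>0$ and $\epsilon=\Lambda^{-3}<1$, Lemma~\ref{lem:grid} gives
\begin{equation}\label{eq:sep}
d(p,p')\ge\epsilon D\qquad\text{for all distinct }p,p'\in P .
\end{equation}
It remains to replace the volume count of Section~\ref{sec:grid}. We count in $Y$ and lose a factor $2$, the multiplicity of $G$.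

By \eqref{eq:large}, $D\le2\delta_q<r_0/2<R_0/2$. Fix $p_*\in P^*$ and put $y_*=G(p_*)\in B(o,R_0)$. Since $|G(p)-G(p_*)|\le d(p,p_*)$, we have $G(P^*)\subset\bar B(y_*,D)$. For $0<\rho\le1$ the volume $4\pi\int_0^\rho\sin^2s\,ds$ of a ball of radius $\rho$ lies between $\frac\pi3\rho^3$ and $\frac{4\pi}3\rho^3$, because $s/2\le\sin s\le s$ on $[0,1]$. If $y_1,\dots,y_n\in\bar B(y_*,D)$ have mutual distances at least $\epsilon D/3$, the balls $B(y_k,\epsilon D/6)$ are disjoint and lie in $B(y_*,2D)$, so $n\le4(12/\epsilon)^3$. Take such a family with $n$ maximal. Then the balls $B_k=B(y_k,\epsilon D/3)$ cover $\bar B(y_*,D)$, and $B_k\subset B(o,2R_0)\subset Y$.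

By Lemma~\ref{lem:top}(a) each component of $G^{-1}(B_k)$ contains a point of $G^{-1}(y_k)$, so there are at most two components. Two points in one component are joined by a path in it, so their $d$-distance is at most $\operatorname{diam}B_k\le2\epsilon D/3<\epsilon D$. By \eqref{eq:sep} each component contains at most one point of $P^*$. Therefore
\[
q(q-2)=\#P^*\le2n\le8\,(12\Lambda^3)^3 .
\]
The right side does not depend on $q$, and the inequality holds for all large $q$. This contradiction proves Theorem~\ref{thm:local}, and with it Theorem~\ref{thm:main}. \qed

\section{Higher degrees}\label{sec:higher}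

To raise the degree by one we attach a new sheet, a copy of the target, far from $\mathbf 0$. The connecting piece comes from $W$: removing from $\mathbb S^3$ a small ball $e$ disjoint from $S$ leaves a ball $B$, and $W^{-1}(B)$ is a sphere with two holes that covers $B$ twice and maps each boundary sphere homeomorphically onto $\partial B$. One boundary sphere is glued to an old sheet and the other to the new one. Over a neighborhood of $\mathbf 0$ a copy of $F$ remains, so Theorem~\ref{thm:local} still applies.

\begin{proof}[Proof of Theorem~\ref{thm:degrees}]
Fix an open ball $\Omega$ about $\mathbf 0$ with $\overline\Omega\ne\mathbb S^3$, and let $\mathcal Y=\mathbb S^3$. By induction on $N\ge4$ we construct spaces $\mathcal X_N$ homeomorphic to $\mathbb S^3$ and branched covers $F_N\colon\mathcal X_N\to\mathcal Y$ such that: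
\begin{enumerate}
\item[(i)] there are an open set $M_N\subset F_N^{-1}(\Omega)$ and a homeomorphism $\tau_N\colon M_N\to F^{-1}(\Omega)$ with $F_N|_{M_N}=F\circ\tau_N$;
\item[(ii)] every point of some open dense set $D_N\subset\mathcal Y$ has a neighborhood evenly covered by $F_N$ with $N$ sheets.
\end{enumerate}
Property (ii) says that $F_N$ has degree $N$. Property (i) gives the rest. Identify $\mathcal X_N$ with $\mathbb S^3$. If $g\circ F_N\circ h$ were quasiregular, so would be its restriction from $X=h^{-1}(M_N)$ to $Y=g(\Omega)$. This restriction equals $g\circ F\circ(\tau_N\circ h)$, where $\tau_N\circ h\colon X\to F^{-1}(\Omega)$ is a homeomorphism, contrary to Theorem~\ref{thm:local}.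

For $N=4$ take $F_4=F$, $M_4=F^{-1}(\Omega)$, $\tau_4=\mathrm{id}$, and use Lemma~\ref{lem:F}(c).

\emph{Construction of $F_{N+1}$.} The dense set $D_N$ meets the open set $\mathcal Y\setminus\overline\Omega$. So there are a closed round ball $b\subset\mathcal Y\setminus\Omega$ and a concentric larger open ball $b^+$ evenly covered by $F_N$ with $N$ sheets. Let $b_1^+$ be one sheet and $b_1\subset b_1^+$ the preimage of $b$ in it. Let $e$ be a closed round ball and $e^+\subset\mathbb S^3\setminus S$ a concentric larger open ball evenly covered by $W$, with sheets $e_1^+,e_2^+$, and let $e_k\subset e_k^+$ be the preimages of $e$. Put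
\[
B=\mathbb S^3\setminus\operatorname{int}e,\qquad\Pi=W^{-1}(B)=\mathbb S^3\setminus\operatorname{int}(e_1\cup e_2).
\]
The set $B$ is a closed round ball with $S\subset\operatorname{int}B$ and $\partial B=\partial e$, and $W$ maps each $\partial e_k$ homeomorphically onto $\partial B$. Let $\vartheta\colon b\to B$ be a homeomorphism with $\vartheta(\partial b)=\partial B$. Define
\[
\mathcal X_{N+1}=(\mathcal X_N\setminus\operatorname{int}b_1)\ \cup\ \Pi\ \cup\ (\mathcal Y\setminus\operatorname{int}b),
\]
where $\partial b_1$ is glued to $\partial e_1$ by $(W|_{\partial e_1})^{-1}\circ\vartheta\circ F_N$ and $\partial b$ is glued to $\partial e_2$ by $(W|_{\partial e_2})^{-1}\circ\vartheta$. Let $F_{N+1}$ be $F_N$ on the first piece, $\vartheta^{-1}\circ W$ on $\Pi$, and the inclusion on the third piece. The gluing maps are chosen so that these definitions agree on glued points, so $F_{N+1}$ is well defined and continuous.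

\emph{$\mathcal X_{N+1}$ is a sphere.} The generalized Schoenflies theorem states that if a $2$-sphere in $\mathbb S^3$ is bicollared, that is, has a neighborhood homeomorphic to $\mathbb S^2\times(-1,1)$ in which it is the middle level, then the closure of each complementary component is a closed $3$-ball. The sphere $\partial b_1$ is bicollared, because $F_N\colon b_1^+\to b^+$ is a homeomorphism carrying it to the round sphere $\partial b$. So the first piece is a closed $3$-ball with boundary $\partial b_1$. The third piece is a round ball, and $e_1,e_2$ are homeomorphic to $e$. A homeomorphism between the boundaries of two closed $3$-balls extends to the balls by coning. Extending the two gluing maps to homeomorphisms of the first piece onto $e_1$ and of the third piece onto $e_2$, and taking the identity on $\Pi$, we obtain a homeomorphism of $\mathcal X_{N+1}$ onto $\Pi\cup e_1\cup e_2=\mathbb S^3$.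

\emph{$F_{N+1}$ is a branched cover.} On the open sets $\mathcal X_N\setminus b_1$, $W^{-1}(\operatorname{int}B)$ and $\mathcal Y\setminus b$, which together are the complement of the gluing spheres, the map is open and discrete. An open neighborhood of the first gluing sphere is
\[
N_1=(b_1^+\setminus\operatorname{int}b_1)\cup(e_1^+\setminus\operatorname{int}e_1).
\]
The map $F_N$ sends the first part homeomorphically onto $b^+\setminus\operatorname{int}b$, and $\vartheta^{-1}W$ sends the second part homeomorphically onto $\vartheta^{-1}(e^+\setminus\operatorname{int}e)\subset b$. The two images meet exactly in $\partial b$, the common image of the glued spheres, and their union is the open set $b^+\setminus\vartheta^{-1}(B\setminus e^+)$, in which both are relatively closed. So $F_{N+1}$ maps $N_1$ homeomorphically onto an open set. For the second gluing sphere take $N_2=(b^+\setminus\operatorname{int}b)\cup(e_2^+\setminus\operatorname{int}e_2)$, with the identity in place of $F_N$. Thus $F_{N+1}$ is a local homeomorphism near both spheres.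

\emph{Property \textup{(ii)}.} Let $y\in D_N\setminus b$. A small neighborhood of $y$ disjoint from $b$ has $N$ sheets in the first piece, none in $\Pi$, since $F_{N+1}(\Pi)=b$, and one in the third piece. Let $y\in\operatorname{int}b$ with $\vartheta(y)\notin S$. A small neighborhood of $y$ in $\operatorname{int}b$ has $N-1$ sheets in the first piece, one in each sheet over $b^+$ other than $b_1^+$, two in $\Pi$, and none in the third piece. So (ii) holds with
\[
D_{N+1}=(D_N\setminus b)\cup(\operatorname{int}b\setminus\vartheta^{-1}(S)).
\]
This set is open, and its complement lies in the union of the closed nowhere dense sets $\mathcal Y\setminus D_N$, $\partial b$ and $\vartheta^{-1}(S)$, so it is dense.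

\emph{Property \textup{(i)}.} Since $\Omega\cap b=\emptyset$, the set $M_N\subset F_N^{-1}(\Omega)$ is disjoint from $b_1$. It is therefore an open subset of $\mathcal X_{N+1}$ on which $F_{N+1}=F_N$, and we put $M_{N+1}=M_N$, $\tau_{N+1}=\tau_N$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EG}
Evans and Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\bibitem{Heinonen}
Heinonen, \emph{Lectures on Analysis on Metric Spaces}.

\bibitem{RSME}
Real Sociedad Matem\'atica Espa\~nola,
\texttt{http://matematicas.uam.es/\allowbreak\textasciitilde antonio.cordoba/\allowbreak documentos/\allowbreak libros/\allowbreak book-all-that-math.pdf}.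

\bibitem{Vaisala}
V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.

\end{thebibliography}
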